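# Gap entropy and the cost of finding the best arm

## 1. Four arms and twenty-two arms with the same total hardness

We have several arms; each pull of an arm returns an independent reward in $[0,1]$, and we want to name the arm with the largest mean, with error probability at most $\delta$, after as few pulls as possible. By Hoeffding's inequality, telling a mean $\theta$ from a mean $\theta-\Delta$ with error $\delta'$ takes about $\Delta^{-2}\ln(1/\delta')$ pulls, up to a constant factor. So an arm that lies $\Delta$ below the best one should cost about $\Delta^{-2}$ times a logarithm. The whole talk is about which logarithm.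

Take two instances, both with best mean $3/4$.

In the first, three arms have mean $5/8$, that is, gap $1/8$. The sum of the $\Delta^{-2}$ is $3\cdot 64=192$.

In the second, one arm has gap $1/8$, four arms have gap $1/4$, and sixteen have gap $1/2$. The sum is $64+4\cdot16+16\cdot4=64+64+64=192$ again.

Let us price a natural procedure on both: elimination by scale. At the stage for gap $2^{-i}$, sample every remaining arm about $4^i\ln(1/\delta_i)$ times and discard the arms that look about $2^{-i}$ worse than the best. Charge to each arm only its last stage. On the first instance only the stage for gap $1/8$ matters, and the price is $192\ln(1/\delta)$. On the second instance each of the three stages has its own group of arms to discard, at price $64\ln(1/\delta_i)$. But the best arm takes part in all three stages, and each can throw it away, with probability about $\delta_i$. So we need $\delta_1+\delta_2+\delta_3\le\delta$, and minimizing $64\sum_i\ln(1/\delta_i)$ forces $\delta_i=\delta/3$. The price is $192(\ln\frac1\delta+\ln3)$.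

With general weights, let the arms at scale $i$ have total hardness $H_i$, let $H=\sum_iH_i$, $p_i=H_i/H$, and write $\delta_i=\delta q_i$ with $\sum_i q_i\le1$. Then, by Gibbs' inequality,
$$\sum_iH_i\ln\frac1{\delta q_i}=H\Big(\ln\frac1\delta+\sum_ip_i\ln\frac1{q_i}\Big)\ \ge\ H\Big(\ln\frac1\delta+\sum_ip_i\ln\frac1{p_i}\Big),\tag{1}$$
with equality for $q=p$. An entropy of the weights $p_i$ has appeared. To make it large, take $k$ scales with $4^{k-i}$ arms of gap $2^{-i}$ for $i=1,\dots,k$. Every scale weighs $4^k$, all $p_i$ equal $1/k$, the entropy is $\ln k$, and the price is $k4^k(\ln\frac1\delta+\ln k)$.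

This computation is bookkeeping for one kind of procedure, and it raises two questions. Must every algorithm pay the entropy, or is it an artifact of eliminating scale by scale? And can an algorithm that knows none of the $p_i$ reach the right-hand side of (1)?

## 2. The gap entropy and three theorems

**Definition (instance, correctness, sample complexity).** A stochastic multi-armed bandit instance $I$ consists of $n\ge2$ arms. Arm $u$ has an unknown reward distribution supported on $[0,1]$ with mean $\theta_u$, and each pull returns an independent reward from it. The sorted means satisfy $\theta_{[1]}>\theta_{[2]}\ge\dots\ge\theta_{[n]}$, so the best arm is unique. Put $\Delta_{[i]}=\theta_{[1]}-\theta_{[i]}$ and $\Delta_u=\theta_{[1]}-\theta_u$. An algorithm is given $\delta\in(0,1)$ and samples adaptively. It is $\delta$-correct if on every instance it outputs the best arm with probability at least $1-\delta$. Its sample complexity on $I$ is its expected number of samples on $I$.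

**Definition (gap entropy).** Put $H(I)=\sum_{i=2}^n\Delta_{[i]}^{-2}$. For each integer $i\ge1$ let $G_i=\{u\text{ non-best}:2^{-i}<\Delta_u\le2^{-i+1}\}$ and $H_i=\sum_{u\in G_i}\Delta_u^{-2}$. The gap entropy is
$$\operatorname{Ent}(I)=\sum_{G_i\ne\emptyset}p_i\log p_i^{-1},\qquad p_i=H_i\Big/\sum_jH_j.$$

For example, an arm with gap exactly $1/8$ is in $G_4$, since $2^{-4}<\frac18\le2^{-3}$. In Section 1 the first instance has one non-empty group, so $\operatorname{Ent}=0$. The second has $G_2,G_3,G_4$ with $p=\frac13$ each, so $\operatorname{Ent}=\ln3$. All logarithms here are natural unless written $\log_2$; another base in $\operatorname{Ent}$ only changes constants.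

The Gap Entropy Conjecture, as stated in the slides "Pure Exploration Stochastic Multi-armed Bandits" (http://nas.iiis.tsinghua.edu.cn/~jianli/slides/bandit-cas2016.pdf), sets $\mathcal L(I,\delta)=\Theta\big(H(I)(\ln\delta^{-1}+\operatorname{Ent}(I))\big)$ and makes two claims.

**Claim (a).** There is a universal $c>0$ such that for every $\delta\in(0,0.01)$, every instance $I$ of Bernoulli arms with means in $[1/4,3/4]$, and every $\delta$-correct algorithm: run on the instance obtained from $I$ by a uniformly random permutation of its arms, the algorithm takes at least $c\,H(I)(\ln\delta^{-1}+\operatorname{Ent}(I))$ samples in expectation.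

**Claim (b).** There is an algorithm, $\delta$-correct for every $\delta\in(0,0.01)$, whose sample complexity on every instance $I$ is $O\big(\mathcal L(I,\delta)+\Delta_{[2]}^{-2}\ln\ln\Delta_{[2]}^{-1}\big)$ with a universal constant; here $\ln\ln\Delta_{[2]}^{-1}$ is read as $\ln\ln\max(\Delta_{[2]}^{-1},e)$.

Both are true. Precisely, we prove the following.

**Theorem A.** Claim (a) holds with $c=1/525$. Correctness is used only on the instances obtained from $I$ by moving one non-best arm to mean $\theta_{[1]}\pm\varepsilon$, for small $\varepsilon>0$, and only on average over the permutation.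

**Theorem B.** Claim (b) holds.

**Theorem C.** Fix $n-1$ Bernoulli arms with means in $[1/4,3/4]$ and unique best mean $\theta_1$, and $j_0\ge1$ with $\theta_1-2^{-j_0}\ge1/4$. For $j\ge j_0$ let $I_j$ be these arms plus an arm $X$ of mean $\theta_1-2^{-j}$. For every $\delta$-correct algorithm with $\delta<0.01$, writing $E_{I_j}[T_X]=\alpha_j4^j$, where $T_X$ is the number of pulls of $X$, we have $\sum_{j\ge j_0}e^{-156\alpha_j}\le1$. Hence for each $m\ge2$, all but at most $\sqrt m$ of the scales $j\in[j_0,m]$ satisfy, with $\Delta=2^{-j}$,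
$$E_{I_j}[T_X]\ge\tfrac1{312}4^j\ln m\ge\tfrac1{312}\Delta^{-2}\ln\ln\max(\Delta^{-1},e).$$

Theorem C is not needed for (a) or (b). It says that the extra term in (b) is unavoidable at almost every scale, and its proof contains half of the idea for Theorem A.

Throughout, $b$ is the best arm, $\theta_1=\theta_{[1]}$, $H=H(I)$, and $s_u$ is the index with $u\in G_{s_u}$, so $2^{-s_u}<\Delta_u\le2^{-s_u+1}$ and $s_u\ge1$. Also $\Delta_b=0$ and $s_b=\infty$.

## 3. Relative entropy and concentration facts

Let $kl(p,q)=p\ln\frac pq+(1-p)\ln\frac{1-p}{1-q}$ be the Bernoulli relative entropy. For fixed $p$ it is decreasing in $q$ on $[0,p]$. We use these textbook facts.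

1. (T1) By Jensen, $kl(p,q)\le\ln\big(1+\frac{(p-q)^2}{q(1-q)}\big)\le\frac{(p-q)^2}{q(1-q)}$. For $q\in[\frac14,\frac34]$ we have $q(1-q)\ge\frac3{16}$, so
$$kl(p,q)\le\tfrac{16}3(p-q)^2.\tag{2}$$
2. (T2) Let two experiments differ only in the mean of one arm $u$, which is $p$ under $P$ and $q$ under $Q$. On a history of at most $N$ rounds, possibly cut by a rule that looks only at the past, the relative entropy of $P$ with respect to $Q$ is $E_P[\text{number of recorded rewards of }u]\cdot kl(p,q)$: the log-likelihood ratio is a sum over the recorded rewards of $u$, each of conditional mean $kl(p,q)$ under $P$. The same holds when $u$ is chosen at random at the start and recorded, by conditioning.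
3. (T3) Data processing: that relative entropy is at least $kl(P(E),Q(E))$ for every event $E$ of the history. Pinsker: $|P(E)-Q(E)|\le\sqrt{\frac12\,\text{relative entropy}}$.
4. (T4) Hoeffding: if $x$ lies in an interval of length $1$ and has mean $0$, then $E e^{\lambda x}\le e^{\lambda^2/8}$. The mean of $N$ independent $[0,1]$ rewards deviates by at least $x$ on a given side with probability at most $e^{-2Nx^2}$.
5. (T5) Ville: a nonnegative supermartingale started at $1$ ever reaches $c>0$ with probability at most $1/c$.
6. (T6) If $dR=Z\,dP$, then $TV(R,P)=\frac12E_P|Z-1|\le\frac12\sqrt{E_P(Z-1)^2}$.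

## 4. Tying one arm with the best: the bound $H\ln\delta^{-1}$

In Sections 4 to 7 arms are Bernoulli and the means of $I$ lie in $[\frac14,\frac34]$. We keep two names for an arm. Its *identity* is its entry in the list $I$; its *position* is the label that the algorithm sees. For $I=(\frac34,\frac12)$ the algorithm sees the better identity in position $1$ with probability $\frac12$. The symbol $P$ with the list of means as subscript is the law of the whole experiment: a uniform permutation of identities to positions, internal randomness, pulls, rewards. Outputs are translated into identities. $T_u$ is the number of pulls of identity $u$, $T=\sum_uT_u$, "stop" is the event of termination, and $I[v\to x]$ is $I$ with the mean of $v$ changed to $x$. Assume $E_I[T]<\infty$, otherwise there is nothing to prove; then $P_I(\text{stop})=1$.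

**Lemma 1 (a tie is rarely resolved).** For $v\ne b$ and $J=I[v\to\theta_1]$ we have $P_J(\text{stop})\le2\delta$.

*Proof.* Fix $N$. The probability of {stop within $N$ pulls, output $\ne v$} is a polynomial in the mean of $v$, so it is continuous there. At mean $\theta_1+\varepsilon$, $\varepsilon>0$ small, $v$ is the unique best arm, so this probability is at most $\delta$; letting $\varepsilon\to0$, it is at most $\delta$ under $J$. At mean $\theta_1-\varepsilon$ arm $b$ is the unique best, so likewise {stop within $N$ pulls, output $\ne b$} has probability at most $\delta$ under $J$. An output cannot be both $v$ and $b$, so the two events cover {stop within $N$ pulls}. Let $N\to\infty$. $\square$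

**Lemma 2 (one-arm bound).** For $u\ne b$ put $\alpha_u=E_I[T_u]\Delta_u^2$. If $\delta<0.01$, then
$$\alpha_u\ge0.15\ln\tfrac1\delta,\qquad\alpha_u\ge0.73,\qquad E_I[T]\ge0.15\,H\ln\tfrac1\delta.\tag{3}$$

*Proof.* Let $J=I[u\to\theta_1]$. By (T2), (T3) on the first $N$ rounds, $E_I[T_u]\,kl(\theta_u,\theta_1)\ge kl\big(P_I(\text{stop by }N),P_J(\text{stop by }N)\big)$. The second argument is at most $2\delta$ by Lemma 1. The first tends to $1$, so for large $N$ it exceeds $2\delta$, and by monotonicity the right side is at least $kl(P_I(\text{stop by }N),2\delta)$, which tends to $\ln\frac1{2\delta}$. With (2), $\frac{16}3\alpha_u\ge\ln\frac1{2\delta}$. As $\delta<0.01$, $\ln2\le0.151\ln\frac1\delta$, so $\ln\frac1{2\delta}\ge0.849\ln\frac1\delta$ and $\alpha_u\ge\frac3{16}\cdot0.849\ln\frac1\delta\ge0.15\ln\frac1\delta$. Also $\alpha_u\ge\frac3{16}\ln50\ge0.73$. Finally $E_I[T]\ge\sum_{u\ne b}\alpha_u\Delta_u^{-2}$. $\square$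

This settles (a) in the simplest cases. If $n=2$, or only one group is non-empty, then $\operatorname{Ent}(I)=0$ and (3) is the claim. If $g$ groups are non-empty, $\operatorname{Ent}(I)\le\ln g$; so as long as $g\le1/\delta$, (3) gives $E_I[T]\ge0.075\,H(\ln\frac1\delta+\operatorname{Ent}(I))$. The entropy matters only when there are many groups.

There the argument stops, for a reason we can point to. For each group $j$ we may tie one of its arms with the best and get an instance $J_j$ with $P_{J_j}(\text{stop})\le2\delta$. Each comparison of $I$ with $J_j$ yields only a constraint of the type $e^{-C\alpha_u}\lesssim2\delta$, and all of them are satisfied by $\alpha_u\approx\ln\frac1\delta$, however many groups there are. The instances $J_j$ are different, so the small probabilities $P_{J_j}(\text{stop})$ are separate budgets and nothing can be added up. We want *one* instance $J$ and many nearly disjoint stopping events in it, one per scale, each of probability at least $\frac12e^{-C\alpha_j}$. They would share the single budget $P_J(\text{stop})\le 0.02$.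

## 5. Nearly disjoint stopping events for one arm at many scales

Suppose the arm $X$ is tied with the best under $J$, and suppose that if its mean were $\theta_1-d$ the algorithm would stop after about $\alpha d^{-2}$ pulls of $X$. Under $J$ the rewards of $X$ imitate mean $\theta_1-d$ over that many pulls with probability about $e^{-C\alpha}$, and then the algorithm stops. The number of pulls and the empirical mean of $X$ reveal $d$ up to a constant factor. So different scales $d$ give nearly disjoint events. The lemma makes this precise. A *marked identity* is an identity, possibly chosen at random at the start and unknown to the algorithm, whose name we record; for instance, "$v$ uniform in $G_3$, $X=v$".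

**Lemma 3.** Let $P_J$ be a law of an experiment with a marked identity $X$ whose rewards are i.i.d. Bernoulli$(\theta_1)$, with $P_J(\text{stop})\le0.02$. Let $\mathcal B$ be a finite index set and let $d_j>0$ $(j\in\mathcal B)$ lie in pairwise distinct dyadic intervals $(2^{-k},2^{-k+1}]$, $k\in\mathbb Z$, with $\theta_1,\theta_1-d_j\in[\frac14,\frac34]$. Let $P_j'$ be obtained from $P_J$ by changing only the mean of $X$ to $\theta_1-d_j$. Suppose there are $M_j$ and $\alpha_j\ge0.73$ with $M_jd_j^2\le21\alpha_j$ and $P_j'(\text{stop},T_X\le M_j)\ge\frac34$. Then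
$$\sum_{j\in\mathcal B}e^{-156\alpha_j}\le1.\tag{4}$$

*Proof.* Fix $j$; write $d=d_j$, $\theta=\theta_1-d$, $c_0=\frac1{100}$. Let $x_1,x_2,\dots$ be the rewards of $X$ and put $S=\sum_{k\le T_X}(\theta_1-x_k)$ on stop. The stopping event of scale $j$ is
$$A_j=\Big\{\text{stop},\ c_0d^{-2}\le T_X\le M_j,\ |S-dT_X|\le\tfrac18dT_X+\tfrac4d\Big\}.$$

**Step 1: $P_j'(A_j)\ge\frac12$.** We bound the ways to miss $A_j$ while {stop, $T_X\le M_j$} holds.

First, $T_X$ too small. For given $N$, the event {stop within $N$ pulls, $T_X<c_0d^{-2}$} can be read off the history of the first $N$ rounds cut just before the pull of $X$ that would bring its count to at least $c_0d^{-2}$ (if the cut happens, the event fails). This history contains at most $c_0d^{-2}$ rewards of $X$. By (T2) and (2) the relative entropy of $P_j'$ with respect to $P_J$ on it is at most $c_0d^{-2}\cdot\frac{16}3d^2=\frac{16}3c_0$. By Pinsker, then $N\to\infty$,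
$$P_j'(\text{stop},T_X<c_0d^{-2})\le0.02+\sqrt{\tfrac83c_0}\le0.19 .$$

Second, an atypical sum. Let $D_k=\sum_{l\le k}(\theta-x_l)$. Under $P_j'$, by Hoeffding's lemma, $e^{\pm\lambda D_k-\lambda^2k/8}$ are supermartingales. Take $\lambda=d$. The inequality $\pm D_k>\frac18dk+\frac4d$ is the same as $\pm\lambda D_k-\lambda^2k/8>4$, so Ville gives $P_j'(\exists k:|D_k|>\frac18dk+\frac4d)\le2e^{-4}\le0.04$. Since $\theta_1-x_k-d=\theta-x_k$, we have $S-dT_X=D_{T_X}$. Hence $P_j'(A_j)\ge0.75-0.19-0.04\ge\frac12$.

**Step 2: $P_J(A_j)\ge\frac12e^{-156\alpha_j}$.** We bound the likelihood ratio on $A_j$. Let $g=\ln\frac{\theta_1}{1-\theta_1}-\ln\frac\theta{1-\theta}=\int_\theta^{\theta_1}\frac{dx}{x(1-x)}\in[0,\frac{16}3d]$. For one reward $x\in\{0,1\}$ the log-ratio is affine in $x$ with slope $-g$, and its mean under Bernoulli$(\theta_1)$ is $-kl(\theta_1,\theta)$; so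
$$\ln\frac{\theta^x(1-\theta)^{1-x}}{\theta_1^x(1-\theta_1)^{1-x}}=-kl(\theta_1,\theta)+g(\theta_1-x).\tag{5}$$
Summing over the rewards of $X$, on stop $\ln\frac{dP_j'}{dP_J}=-T_X\,kl(\theta_1,\theta)+gS\le gS$. On $A_j$, $S\le\frac98dM_j+\frac4d$, so (as $g\ge0$)
$$gS\le\tfrac{16}3d\Big(\tfrac98dM_j+\tfrac4d\Big)=6d^2M_j+\tfrac{64}3\le126\alpha_j+21.4\le156\alpha_j,$$
the last since $30\alpha_j\ge30\cdot0.73=21.9$. Thus $P_J(A_j)\ge e^{-156\alpha_j}P_j'(A_j)\ge\frac12e^{-156\alpha_j}$.

**Step 3: each outcome lies in at most nine of the $A_j$.** Take an outcome in $A_j$. If $T_X\ge32d_j^{-2}$, then $\frac4{d_j}\le\frac18d_jT_X$, so $S/T_X\in[\frac34d_j,\frac54d_j]$, that is, $d_j\in[\frac45\frac S{T_X},\frac43\frac S{T_X}]$. This interval depends only on the outcome and has endpoint ratio $\frac53<2$. To meet three dyadic intervals it would need two points of ratio larger than $2$, so it meets at most two. (If $T_X=6400$ and $S=640$, it is $[0.08,0.1333\ldots]$ and meets $(\frac1{16},\frac18]$ and $(\frac18,\frac14]$.) Otherwise $c_0d_j^{-2}\le T_X<32d_j^{-2}$, so $T_X>0$ and $d_j\in[\sqrt{c_0/T_X},\sqrt{32/T_X})$,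 of ratio $\sqrt{3200}<2^6$. To meet eight dyadic intervals it would need ratio larger than $2^6$, so it meets at most seven. The $d_j$ lie in distinct dyadic intervals, so at most $2+7=9$ indices are possible.

**Step 4: sum.** $\frac12\sum_je^{-156\alpha_j}\le\sum_jP_J(A_j)\le9P_J(\text{stop})\le0.18$, which gives (4). $\square$

**Proof of Theorem C.** All $I_j$ are one-arm changes of the same tied instance, so Lemma 3 applies at once. (The permutation plays no role here; the proof reads the same for fixed positions.) Let $J$ be the background plus $X$ with mean $\theta_1$, and let $b$ be the best background arm. As in Lemma 1, $P_J(\text{stop, output}\ne X)\le\delta$ and $P_J(\text{stop, output}\ne b)\le\delta$, so $P_J(\text{stop})\le0.02$.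

Let $j\ge j_0$ with $\alpha_j<\infty$. To check $\alpha_j\ge0.73$: under $I_j$ the event {stop, output $\ne X$} has probability at least $1-\delta$, under $J$ at most $\delta$. Data processing on {stop within $N$ pulls, output $\ne X$} and $N\to\infty$ give $\frac{16}3\alpha_j\ge kl(1-\delta,\delta)\ge kl(0.99,0.01)\ge4.5$, so $\alpha_j\ge0.84$.

Take $P_j'=P_{I_j}$, $d_j=2^{-j}\in(2^{-j-1},2^{-j}]$ and $M_j=\lceil20E_{I_j}[T_X]\rceil$. Since $d_j\le\frac12$, $M_jd_j^2\le20\alpha_j+\frac14\le21\alpha_j$. By Markov, $P_{I_j}(\text{stop},T_X\le M_j)\ge0.99-\frac1{20}\ge\frac34$. Lemma 3 applies to every finite set of such scales, and scales with $\alpha_j=\infty$ contribute $0$; so $\sum_{j\ge j_0}e^{-156\alpha_j}\le1$.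

Finally, each $j$ with $\alpha_j<\frac{\ln m}{312}$ contributes more than $m^{-1/2}$, so there are at most $\sqrt m$ of them. For $1\le j\le m$, $m\ge2$, we have $\ln\ln\max(2^j,e)=\ln\max(j\ln2,1)\le\ln m$. $\square$

## 6. Hiding a planted arm in a large group

For Theorem A we have a single instance $I$. For a non-empty group $G_j$ let $n_j=|G_j|$, let $w_j\in G_j$ minimize $\alpha_u$ over $G_j$, and put $\alpha_j:=\alpha_{w_j}$. Then
$$E_I[T]\ge\sum_{u\ne b}\alpha_u\Delta_u^{-2}\ge\sum_j\alpha_jH_j.\tag{6}$$
To use Lemma 3 we need one marked arm $X$ and alternatives $P_j'$ in which $X$ has mean $\theta_{w_j}$, and we need the algorithm to stop after few pulls of $X$. But we know its behavior only on $I$. Replacing a fixed arm $v$ by one of mean $\theta_{w_j}$ gives another instance, about which $\alpha_j$ says nothing.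

The way out is to choose $v$ *at random in a large group $G_i$ of smaller gaps*, $i>j$. An algorithm does not notice that one of very many arms has been replaced, so it still stops, and still pulls $w_j$ as rarely as in $I$. And $X=v$ now has the same mean as $w_j$, so by the random permutation the algorithm treats the two symmetrically: it pulls $X$ rarely too. The tied law, "$v$ uniform in $G_i$, run on $I[v\to\theta_1]$", does not depend on $j$. That is the one budget we wanted.

**Lemma 4.** Let $G_i\ne\emptyset$ and let $\mathcal B$ be a set of indices $j<i$ of non-empty groups with $n_i\ge e^{125\alpha_j}$ for all $j\in\mathcal B$. Then $\sum_{j\in\mathcal B}e^{-156\alpha_j}\le1$.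

*Proof.* Let $P_J$ be: choose $v$ uniform in $G_i$, mark $X=v$, run on $I[v\to\theta_1]$. By Lemma 1, $P_J(\text{stop})\le2\delta\le0.02$. Fix $j\in\mathcal B$; write $w=w_j$, $d=\Delta_w$, $\alpha=\alpha_j$, $M=\lceil20E_I[T_w]\rceil$. All means are in $[\frac14,\frac34]$, so $d\le\frac12$ and $Md^2\le20\alpha+\frac14\le21\alpha$, using $\alpha\ge0.73$ from (3). Let $P'$ be: $v$ uniform in $G_i$, $X=v$, run on $I[v\to\theta_w]$. It arises from $P_J$ by changing the mean of $X$ to $\theta_1-d$. As $d_j=\Delta_{w_j}\in(2^{-j},2^{-j+1}]$ lie in distinct dyadic intervals, Lemma 3 gives the result once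
$$P'(\text{stop},T_X\le M)\ge\tfrac34.\tag{7}$$

**Step 1: a truncated planting that is invisible.** The likelihood ratio of $P'$ to $P_I$ is not under control if $X$ is pulled often, so we plant only for $M$ rewards. Let $R$ be the law: $v$ uniform in $G_i$, $X=v$; the first $M$ rewards of $v$ have mean $\theta_w$, later ones have mean $\theta_v$; all else as in $I$. Let $L_v$ be the likelihood ratio of the first $\min(T_v,M)$ rewards of $v$ for mean $\theta_w$ against $\theta_v$.

Follow $L_v$ round by round under $P_I$. It changes in at most $M$ rounds, each time by a factor of conditional mean $1$ and of size at most $\frac{3/4}{1/4}=3$. So it is a martingale bounded by $3^M$ and converges almost surely and in $L^1$; hence for fixed $v$ the law of the unmarked experiment with the planted rewards has density $L_v$ with respect to $P_I$, and $E_I[L_v]=1$. Averaging over $v$: on the $\sigma$-field of the experiment (permutation, internal randomness, pulls, rewards; without the mark), $\frac{dR}{dP_I}=Z=\frac1{n_i}\sum_{v\in G_i}L_v$. For $v\ne v'$ every round updates at most one of $L_v,L_{v'}$,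 by a factor of conditional mean $1$, and the product is bounded by $3^{2M}$; so $E_I[L_vL_{v'}]=1$.

For the second moment, since $j<i$ we have $\Delta_v\le2^{-i+1}\le2^{-j}<d$, hence $0<\theta_v-\theta_w<d$. A factor squared has conditional mean $1+\frac{(\theta_w-\theta_v)^2}{\theta_v(1-\theta_v)}\le1+\frac{16}3d^2$, and there are at most $M$ factors, so $E_I[L_v^2]\le(1+\frac{16}3d^2)^M\le e^{\frac{16}3\cdot21\alpha}=e^{112\alpha}$. The $L_v$ are uncorrelated, so
$$E_I(Z-1)^2\le n_i^{-1}e^{112\alpha}\le e^{-13\alpha},\qquad TV(R,P_I)\le\tfrac12e^{-6.5\alpha}\le\tfrac1{20}.\tag{8}$$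
By Markov $P_I(T_w>M)\le\frac1{20}$, and $P_I(\text{stop})=1$. Neither event involves the mark, so $R(T_w>M)\le\frac1{10}$ and $R(\text{stop})\ge\frac{19}{20}$.

**Step 2: from $w$ to $X$ by symmetry.** Let $E_w$ be the event that $w$ makes its $(M+1)$-th pull while $T_X\le M$, and $E_X$ the event that $X$ makes its $(M+1)$-th pull while $T_w\le M$. Under $P'$, given $v$, identities $X=v$ and $w$ have equal means and the permutation is uniform. Exchanging their names therefore preserves the law, and $P'(E_X)=P'(E_w)$.

The laws $P'$ and $R$, both with the mark, can be generated from the same mark, permutation, internal randomness and reward sequences, except for the rewards of $X$ numbered $M+1,M+2,\dots$. So they agree until the $(M+1)$-th pull of $X$, before its reward is revealed. The event $E_w$ is decided by then, so $P'(E_w)=R(E_w)\le R(T_w>M)\le\frac1{10}$.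

When $X$ makes its $(M+1)$-th pull, either $T_w\le M$ at that time, which is $E_X$, or $w$ made its $(M+1)$-th pull earlier, while $T_X\le M$, which is $E_w$. So $P'(T_X>M)\le P'(E_X)+P'(E_w)\le\frac15$.

**Step 3: stopping.** On $\{T_X\le M\}$ the runs under $P'$ and $R$ coincide altogether, so $P'(T_X\le M,\text{no stop})=R(T_X\le M,\text{no stop})\le\frac1{20}$. Hence $P'(\text{stop},T_X\le M)\ge1-\frac15-\frac1{20}=\frac34$, which is (7). $\square$

Let us try it on the $k$-scale instance of Section 1, $k$ even, with best mean $\frac34$. The arms of gap $2^{-k/2}$ number $4^{k/2}=2^k$. Consider the scales $2^{-l}$ with $l<k/2$ whose group has $\alpha<\frac{\ln k}{312}$. For them $e^{125\alpha}\le k^{0.41}\le2^k$, so Lemma 4 applies; each contributes more than $k^{-1/2}$, so there are at most $\sqrt k$ of them. Each group has weight $4^k$, so (6) gives $E_I[T]\ge4^k\big(\frac k2-1-\sqrt k\big)\frac{\ln k}{312}$, which for large $k$ is of the order $k4^k\ln k=H\operatorname{Ent}(I)$. The group of smallest gap consists of one arm and hides nothing; we used a group in the middle. In general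 one must see that groups too small to hide an arm carry little entropy.

## 7. Summing over groups: proof of Theorem A

Let $c'=\frac1{500}$. Call $j$ (with $G_j\ne\emptyset$) *cheap* if $\alpha_j\le c'\ln(1/p_j)$. If no group were cheap, (6) would give the entropy bound at once, so it is enough that cheap groups carry bounded entropy:
$$\sum_{j\text{ cheap}}p_j\ln\frac1{p_j}\le12.\tag{9}$$
Every cheap group falls in one of the following three classes.

**Step 1: groups with $n_j<p_j^{-1/2}$.** These are too small to hide an arm, but they decay geometrically. Let $k$ be the largest index with $G_k\ne\emptyset$. Then $H\ge H_k\ge4^{k-1}$ and $H_j\le n_j4^j$, so $p_j\le n_j4^{j-k+1}<p_j^{-1/2}4^{j-k+1}$, hence $p_j<4^{-\frac23(k-j-1)}$. With $p\ln\frac1p\le\frac2e\sqrt p$ (the maximum of $xe^{-x/2}$ is $\frac2e$), these groups contribute at most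
$$\tfrac2e\sum_{j\le k}4^{-(k-j-1)/3}=\tfrac2e\cdot\frac{4^{1/3}}{1-4^{-1/3}}\le4 .$$

**Step 2: groups with $p_j>e^{-1}$.** There are at most two, each contributing at most $\frac1e$; together at most $\frac2e\le1$.

**Step 3: cheap groups with $n_j\ge p_j^{-1/2}$ and $p_j\le e^{-1}$.** Sort them by size of $\ln\frac1{p_j}$: for an integer $\ell\ge0$ consider those with $p_j\in(e^{-2^{\ell+1}},e^{-2^\ell}]$. If there are any, let $i$ be the largest index among them. It serves as the hiding place: $n_i\ge p_i^{-1/2}\ge e^{2^{\ell-1}}$. The others have $j<i$ and, being cheap, $125\alpha_j\le125c'2^{\ell+1}=2^{\ell-1}$. So $n_i\ge e^{125\alpha_j}$ and Lemma 4 gives $\sum_{j\ne i}e^{-156\alpha_j}\le1$. Since $e^{-156\alpha_j}\ge p_j^{156c'}=p_j^{0.312}\ge p_j^{1/3}$, we get $\sum_{j\ne i}p_j^{1/3}\le1$, and therefore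
$$\sum_{j\ne i}p_j\ln\frac1{p_j}\le\max_j\Big(p_j^{2/3}\ln\frac1{p_j}\Big)\sum_{j\ne i}p_j^{1/3}\le2^{\ell+1}e^{-\frac232^\ell}.$$
Group $i$ itself contributes at most $2^{\ell+1}e^{-2^\ell}$. Summing, $\sum_{\ell\ge0}2^{\ell+1}\big(e^{-\frac232^\ell}+e^{-2^\ell}\big)\le6$: the terms $\ell=0,1,2,3$ are below $1.77$, $1.60$, $0.71$, $0.09$, and the rest is below $0.01$.

The three classes give $4+1+6\le12$, which is (9).

**Step 4: conclusion.** By (6) and (9), $E_I[T]\ge\sum_{j\text{ not cheap}}\alpha_jH_j\ge\frac H{500}(\operatorname{Ent}(I)-12)$. Since $\ln\frac1\delta\ge\ln100$, $12\le2.61\ln\frac1\delta$, so $500E_I[T]\ge H\operatorname{Ent}(I)-2.61H\ln\frac1\delta$. By (3), $24.1\,E_I[T]\ge3.61\,H\ln\frac1\delta$. Adding, $525\,E_I[T]\ge H(\ln\frac1\delta+\operatorname{Ent}(I))$. Correctness entered only through Lemma 1, that is, on instances with one non-best arm moved to $\theta_1\pm\varepsilon$, averaged over the permutation. This proves Theorem A. $\blacksquare$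

## 8. Elimination with error levels proportional to cost

Now the upper bound; rewards are arbitrary in $[0,1]$. Formula (1) says: give the tests of group $i$ the error level $\delta p_i=\delta H_i/H$. We know neither $H$ nor $H_i$. But if we guess a budget $B_t=2^t$, then a step that tests a set $S$ at scale $2^{-s}$ has known size $h=|S|4^s$, and the level $\delta h/B_t$ is computable. The sizes of all steps in an epoch with budget $B_t$ sum to at most $B_t$, so the levels sum to at most $\delta$, and with the right budget the cost $h\ln\frac{B_t}{\delta h}$ is what (1) asks for.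

The difficulty is that epochs $t=1,2,\dots$ must be run until the budget suffices, and a union bound over the epochs costs $\delta$ for each of them; the number of epochs before the right budget grows like $\log_2H$. The obvious repair is to lower all levels in epoch $t$ by a factor $t^{-2}$. This fails on a simple instance: one best arm and $n-1$ arms of gap $\frac12$. There $H=4(n-1)$, $\operatorname{Ent}=0$, $\Delta_{[2]}^{-1}=2$, so (b) allows only $O(n\ln\frac1\delta)$ samples. An epoch that completes a test of all $n$ arms has $2^t\ge n$, so with levels at most $\delta t^{-2}$ it takes at least $n\ln(t^2)\ge2n\ln\log_2n$ samples, too many for fixed $\delta$ and large $n$.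

Two observations help. In an epoch whose budget is too small, a wrong output requires that *at least half* of some set of $m$ near-best arms be removed by error. At level $q$ that has probability about $q^{m/8}$ in our accounting, so to gain $t^{-2}$ it is enough to lower the level by about $t^{-16/m}$. For a set of $|S|\approx m$ arms this costs $|S|4^s\cdot\frac{16}{m}\ln t\approx16\cdot4^s\ln t$, which is the cost of *one* arm at scale $s$; it is covered by the term $\Delta_{[2]}^{-2}\ln\ln\Delta_{[2]}^{-1}$. In an epoch whose budget is too large, the steps actually needed have small expected total size compared with $B_t$, so the error probability decays like $2^{-t}$ without help.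

Put $\varepsilon_s=2^{-s}$, $B_t=2^t$, $\delta_0=e^{-64}\delta^8$, $\eta_{t,s}=\frac{\delta}{8t^2s^2}$. We need one standard subroutine, Median Elimination (Even-Dar, Mannor, Mansour 2006).

**Lemma 5 (Median Elimination).** There is a procedure $ME(S,\varepsilon)$, for a set $S$ of arms with rewards in $[0,1]$ and $\varepsilon\in(0,1]$, that uses a number of samples depending only on $(|S|,\varepsilon)$ and at most $C_{ME}|S|\varepsilon^{-2}$, and returns with probability at least $1-\frac1{200}$ an arm with mean at least $\max_S\theta-\varepsilon$.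

*Proof.* Put $p_\ell=\frac1{200}2^{-\ell}$ and $\epsilon_\ell=\frac\varepsilon4(\frac34)^{\ell-1}$, so $\sum p_\ell\le\frac1{200}$ and $\sum\epsilon_\ell=\varepsilon$. In round $\ell=1,2,\dots$ with current set $Q$, $|Q|\ge2$, sample each arm afresh $\lceil2\epsilon_\ell^{-2}\ln(3/p_\ell)\rceil$ times and keep the $\lceil|Q|/2\rceil$ arms with the largest empirical means; stop when one arm is left.

Let $a$ be a best arm of $Q$. By Hoeffding, the empirical mean of $a$ is below $\theta_a-\epsilon_\ell/2$ with probability at most $p_\ell/3$. The number of arms of $Q$ with mean less than $\theta_a-\epsilon_\ell$ whose empirical mean exceeds the true mean by at least $\epsilon_\ell/2$ has expectation at most $|Q|p_\ell/3$, so by Markov it is at least $|Q|/2$ with probability at most $2p_\ell/3$. If neither happens, some kept arm has mean at least $\theta_a-\epsilon_\ell$. Otherwise $a$ is not kept, and all $\lceil|Q|/2\rceil$ kept arms have mean less than $\theta_a-\epsilon_\ell$ and empirical mean at least that of $a$, hence at least $\theta_a-\epsilon_\ell/2$; so all of them are counted,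 a contradiction. Summing the losses $\epsilon_\ell$ and failure probabilities $p_\ell$ gives the guarantee.

For the cost, $\lceil x/2\rceil\le\frac x2+\frac12$ gives $|Q|-1\le(|S|-1)2^{-(\ell-1)}$ in round $\ell$. As $|Q|\ge2$, $|Q|\le2(|Q|-1)\le2|S|2^{-(\ell-1)}$. The round costs at most $C|S|2^{-(\ell-1)}\varepsilon^{-2}(\frac{16}9)^{\ell-1}(1+\ell)$, and $\sum_\ell(\frac89)^{\ell-1}(1+\ell)<\infty$. $\square$

**Algorithm.** For $t=1,2,\dots$ run *epoch* $t$ with fresh samples until some epoch outputs an arm. Epoch $t$ starts with $S=[n]$, $s=1$. *Stage* $s$, entered with $S=S_s$, $|S_s|\ge2$: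

1. Let $a_s=ME(S_s,\varepsilon_s/8)$, and let $\hat\mu_s$ be the mean of $\lceil128\cdot4^s\ln(2/\eta_{t,s})\rceil$ fresh samples of $a_s$.
2. *First step*, with level $\beta=\delta_0\min(1,\frac h{B_t})\,t^{-18/|S|}$, $h=|S|4^s$: sample every $u\in S$ afresh $\lceil128\cdot4^s\ln(1/\beta)\rceil$ times, with mean $\hat\nu_u$; remove all $u$ with $\hat\nu_u<\hat\mu_s-\varepsilon_s/2$. Let $S'$ be the survivors.
3. If $|S'|=1$, output it and halt. If $S'=\emptyset$, abort the epoch. If $2\le|S'|\le|S|/2$, set $S\leftarrow S'$ and do a *repeat step*: as in 2, same $s$ and $\hat\mu_s$, fresh samples, level $\beta=\delta_0\min(1,\frac h{B_t})$ with $h=|S|4^s$ for the new $S$; then go to 3 again. Otherwise set $S\leftarrow S'$, $s\leftarrow s+1$, and enter the next stage.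

*Budget:* before executing items 1 and 2 (jointly) and before each repeat step, compute the sample cost, which is known; if the epoch's total would exceed $B_t$, abort the epoch. "Attempted" includes a block refused for this reason.

For instance, with $n=2$ and $\delta=e^{-5}$ we have $\ln\frac1{\delta_0}=104$, so the first step of stage $1$ alone would take at least $2\cdot512\cdot104>2^{16}$ samples, and epochs $1,\dots,16$ are refused at once. We make no attempt at small constants.

## 9. What one step, one stage and one epoch can do

**Sizes and levels.** Each step costs at least $h$ samples, since $\ln\frac1\beta\ge64$. So over the executed steps of an epoch $\sum h\le B_t$, and, as $\beta\le\delta_0h/B_t$, $\sum\beta\le\delta_0$ surely. Within a stage $h$ at least halves at each repeat, so the levels of the executed steps of stage $s$ sum to at most $2\delta_0h_s/B_t$, where $h_s:=|S_s|4^s$.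

**Safe stages.** Call stage $s$ *safe* if $|\hat\mu_s-\theta_{a_s}|\le\varepsilon_s/16$ or $\hat\mu_s$ is not computed. By Hoeffding a given stage $s$ of epoch $t$ is unsafe with conditional probability at most $2e^{-2\cdot128\cdot4^s\ln(2/\eta_{t,s})\cdot4^{-s}/256}=\eta_{t,s}$, and $\sum_{t,s}\eta_{t,s}=\frac\delta8\big(\frac{\pi^2}6\big)^2\le0.34\,\delta$.

**Steps.** By the same computation, in a step of level $\beta$ each arm's $\hat\nu_u$ deviates by at least $\varepsilon_s/16$ on a given side with probability at most $\beta$, independently over arms given the past, which includes $\hat\mu_s$. Call $u$ *close* at stage $s$ if $\Delta_u\le\varepsilon_s/4$. In a safe stage $s$: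

(F1) A close arm $u\in S$ is removed in a step of level $\beta$ with conditional probability at most $\beta$, independently over such arms. Indeed $\hat\mu_s\le\theta_1+\frac{\varepsilon_s}{16}$, so removal implies $\hat\nu_u<\theta_1+\frac{\varepsilon_s}{16}-\frac{\varepsilon_s}2\le\theta_u+\frac{\varepsilon_s}4-\frac{7\varepsilon_s}{16}=\theta_u-\frac{3\varepsilon_s}{16}$.

(F2) If ME succeeded and $S_s$ contained a close arm, an arm $u$ with $\Delta_u>\varepsilon_s$ survives a step of level $\beta$ with conditional probability at most $\beta$. Indeed $\hat\mu_s\ge\theta_1-\frac{\varepsilon_s}4-\frac{\varepsilon_s}8-\frac{\varepsilon_s}{16}=\theta_1-\frac7{16}\varepsilon_s$, so survival implies $\hat\nu_u\ge\theta_1-\frac{15}{16}\varepsilon_s>\theta_u+\frac{\varepsilon_s}{16}$.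

The best arm is close at every stage. Below, probabilities about epoch $t$ refer to epoch $t$ run on its own fresh samples, whether or not it is reached.

The first lemma says that far arms leave on time, as long as some near-best arm is present to keep $\hat\mu_s$ high.

**Lemma 6.** Fix $t$ and a set $W\ne\emptyset$ of arms with $\Delta_w\le\varepsilon_{r_0}/4$ for all $w\in W$ ($r_0=\infty$ allowed if $W=\{b\}$). Let $\Theta_s$ be the event that stage $s$ is attempted, all stages $<s$ were safe, and $S_s\cap W\ne\emptyset$. For $s\le r_0$ and every arm $u$: $P(u\in S_s,\Theta_s)\le64^{-(s-s_u)^+}$.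

*Proof.* For $s\le s_u$ there is nothing to prove. Let $s_u\le s'<s$. The event $\{u\in S_{s'+1},\Theta_{s'+1}\}$ is contained in $\{u\in S_{s'},\Theta_{s'}\}$ and requires that stage $s'$ is safe and $u$ survives its first step. On $\{u\in S_{s'},\Theta_{s'}\}$ the set $S_{s'}$ contains an arm of $W$, which is close since $s'\le r_0$, and $\Delta_u>2^{-s_u}\ge\varepsilon_{s'}$. Given the past at the start of stage $s'$, ME fails with probability at most $\frac1{200}$, and otherwise (F2) applies with $\beta\le\delta_0$. So the conditional probability is at most $\frac1{200}+\delta_0\le\frac1{64}$. Multiply over $s'=s_u,\dots,s-1$. $\square$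

The second lemma says that removing many close arms is exponentially unlikely.

**Lemma 7.** In an epoch, let $W$ be a set of $m$ arms. Consider a predictable selection of steps (whether a step is selected is known when it starts) lying in stages at which all arms of $W$ are close, with all stages so far, including the current one, safe. Let $C$ be the number of arms of $W$ removed in the selected steps. If the levels of the selected steps sum to at most $q>0$ surely, then $P(C\ge x)\le e^mq^x$ for $x\ge0$.

*Proof.* Let $\lambda>0$. By (F1), a selected step of level $\beta$ with increment $\Delta C$ has conditional $E[(1+\lambda)^{\Delta C}]\le(1+\lambda\beta)^m\le e^{\lambda m\beta}$. Hence $(1+\lambda)^{C}e^{-\lambda m\sum\beta}$, followed step by step, is a supermartingale, and $E(1+\lambda)^C\le e^{\lambda mq}$. With $\lambda=1/q$ and Markov, $P(C\ge x)\le e^m(1+\frac1q)^{-x}\le e^mq^x$. $\square$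

## 10. Wrong outputs and the removal of half a near-best set

Let $W_1=[n]$ and $W_r=\{u:\Delta_u\le\varepsilon_r/4\}$ for $r\ge2$; these sets decrease and contain $b$. Put $M(r)=|W_r|$, $R=\max\{r:M(r)\ge2\}$ (finite, at least $1$), $A(r)=\sum_{s=1}^rM(s)4^s$, $A(0)=0$. Think of $A(r)$ as the size of the work that stages $1,\dots,r$ need if no near-best arm is lost.

As an example, let $n=5$ with one arm of gap $2^{-5}$ and three of gap $2^{-4}$. Since $\varepsilon_r/4=2^{-r-2}$, the gap-$2^{-4}$ arms lie in $W_r$ for $r\le2$ and the gap-$2^{-5}$ arm for $r\le3$. So $M=5,5,2$ for $r=1,2,3$, $R=3$, and $A=20,100,228$.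

We need two estimates. Since $\Delta_u\le2^{-s_u+1}=\varepsilon_{s_u-3}/4$, if $s_u-3\ge2$ then $u\in W_r$ for all $r\le s_u-3$; also $u\in W_1$ always. So $u$ contributes to $A(r)$ at least $4^{\max(1,\min(s_u-3,r))}$, and for $1\le r\le R$
$$A(r)\ge\sum_u4^{\max(1,\min(s_u-3,r))}\ge\tfrac1{64}\sum_u4^{\min(s_u,r+3)},\qquad A(R)\ge\tfrac1{64}\sum_{u\ne b}4^{s_u}.\tag{10}$$
For the last inequality we need $s_u\le R+3$ for $u\ne b$: if $s_u-3\ge2$ then $W_{s_u-3}\supseteq\{u,b\}$, so $s_u-3\le R$; otherwise $s_u\le4\le R+3$. Second, for any $r\ge1$,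
$$\sum_{s=1}^r4^s\,64^{-(s-s_u)^+}\le\Big(\tfrac43+\tfrac1{15}\Big)4^{\min(s_u,r)}=\tfrac75\,4^{\min(s_u,r)},\tag{11}$$
where the terms $s\le s_u$ give $\frac43$, and the terms $s>s_u$, present only if $s_u<r$, give $4^{s_u}\sum_{i\ge1}16^{-i}=\frac1{15}4^{s_u}$.

Let $m_1=n>\dots>m_q\ge2$ be the distinct values of $M$ on $[1,R]$, let $[a_j,b_j]$ be the interval on which $M=m_j$, and $W^{(j)}$ the corresponding set. Let $\rho_t=\min\{r\le R:A(r)>2B_t\}$ if it exists: the stage at which the budget of epoch $t$ runs short. In the example, $m_1=5$ on $[1,2]$ and $m_2=2$ on $[3,3]$. Since $2B_t=2^{t+1}$, $\rho_t=1$ for $t\le3$, $\rho_t=2$ for $t=4,5$, $\rho_6=3$, and from $t=7$ on there is no $\rho_t$.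

**Lemma 8.** Suppose epoch $t$ outputs a wrong arm and all its stages are safe. (i) If $\rho_t$ exists, there is $j$ with $a_j\le\rho_t$ such that at least $m_j/2$ arms of $W^{(j)}$ are removed in stages $<e:=\min(b_j,\rho_t)$. Call this event, together with "all stages of the epoch are safe", $F_{t,j}$. (ii) Otherwise, i.e. if $A(R)\le2B_t$, $b$ is removed.

*Proof.* (ii) is clear. (i) Let the output occur in stage $r'$. If $r'<\rho_t$, put $r=r'+1\le\rho_t\le R$: only the output arm is left, so all but at most one arm of $W_r$ were removed in stages $<r$, and $M(r)-1\ge M(r)/2$. If $r'\ge\rho_t$, the first steps of stages $1,\dots,\rho_t$ were executed, so $\sum_{r\le\rho_t}h_r\le B_t<\frac12A(\rho_t)=\frac12\sum_{r\le\rho_t}M(r)4^r$, and some $r\le\rho_t$ has $|S_r|<M(r)/2$. Since $|S_1|=n=M(1)$, $r\ge2$; and at least $M(r)/2$ arms of $W_r$ were removed in stages $<r$. In both cases take $j$ with $r\in[a_j,b_j]$. Then $a_j\le r\le\rho_t$, $W_r=W^{(j)}$ and $r\le e$. $\square$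

We bound $\sum_{t,j}P(F_{t,j})$ over the $t$ for which $\rho_t$ exists. If $b_j=1$, then $e\le 1$ and $F_{t,j}$ is empty. Fix $j$ with $b_j\ge2$ and write $m,a,b',W$ for $m_j,a_j,b_j,W^{(j)}$. Since $W=W_{b'}$ with $b'\ge2$, all arms of $W$ are close at all stages $\le b'$. As $a\le\rho_t$ means $A(a-1)\le2B_t$, only $t\ge t_j:=\min\{t\ge1:A(a-1)\le2B_t\}$ matter. Put $z:=e^{1/2}\delta_0^{1/16}$. In Steps 1 to 4 below we count only removals in stages for which that stage and all earlier ones are safe; on $F_{t,j}$ these are all removals.

**Step 1: set-up for $t\ge t_j$ with $A(b')>2B_t$.** Only $\rho_t\ge a$ matters, and then $e=\rho_t\in[a,b']$. The level of a first step contains $t^{-18/|S_s|}$, which helps if $S_s$ is not much larger than $W$. So we separate stages. Let $Y_s=|S_s\setminus W|$. If $a=1$, then $W=[n]$ and we call no stage bad. If $a\ge2$, call stage $s<e$ *bad* if $s\le a+2$ or $Y_s\ge m/8$. Other stages $s<e$ are *good*, and in a good stage $|S_s|<\frac98m$. Whether a stage is bad is known when it starts. Let $C_{\rm bad}$ be the number of arms of $W$ removed in bad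 stages and $C_{\rm good}$ the number removed in *first* steps of good stages.

On $F_{t,j}$ we have $C_{\rm bad}\ge\frac m8$ or $C_{\rm good}\ge\frac m8$. Suppose neither. If a repeat step is attempted in some good stage, consider the first such stage $s$. Up to and including the first step of stage $s$, fewer than $\frac m4$ arms of $W$ have been removed, so more than $\frac34m$ arms survive that step. But a repeat requires at most $\frac12|S_s|<\frac9{16}m$ survivors, a contradiction. So no repeats occur in good stages, and fewer than $\frac m4$ arms of $W$ are removed in stages $<e$, contradicting $F_{t,j}$.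

**Step 2: bad stages are small on average.** Let $a\ge2$ and $\mathfrak B=\sum_{s\text{ bad}}h_s\mathbf 1_{\Theta_s}$, with $\Theta_s$ as in Lemma 6 for $W$ and $r_0=b'$; all $s<e\le b'$. Arms $u\notin W=W_a$ have $\Delta_u>\varepsilon_a/4=2^{-a-2}$, so $s_u\le a+2$. In bad stages $s\ge a+3$ we have $m\le8Y_s$, so $|S_s|\le m+Y_s\le9Y_s$. By Lemma 6 and (11) with $r=a+2$,
$$E\mathfrak B\le\tfrac75\sum_u4^{\min(s_u,a+2)}+9\sum_{u\notin W}\sum_{s\ge a+3}4^s64^{-(s-s_u)}\le2\sum_u4^{\min(s_u,a+2)}.$$
Here $s\ge a+3\ge s_u+1$, so the inner sum is at most $\frac1{15}4^{s_u}=\frac1{15}4^{\min(s_u,a+2)}$, and $\frac75+\frac9{15}=2$. By (10) with $r=a-1$,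
$$E\mathfrak B\le128A(a-1)\le256B_{t_j}.\tag{12}$$

By (F1), a step of level $\beta$ removes in conditional expectation at most $m\beta$ arms of $W$. Removals in stage $s$ occur only on $\Theta_s$, and the levels of stage $s$ sum to at most $2\delta_0h_s/B_t$. So
$$P(C_{\rm bad}\ge\tfrac m8)\le P(C_{\rm bad}\ge1)\le E[C_{\rm bad}]\le m\cdot\frac{2\delta_0E\mathfrak B}{B_t}\le512\,m\,\delta_0\frac{B_{t_j}}{B_t}.$$
By Lemma 7 with $q=\delta_0$ also $P(C_{\rm bad}\ge\frac m8)\le e^m\delta_0^{m/8}=z^{2m}$. The first bound decays in $t$ and the second in $m$. To have both, use $\min(x,y)\le\sqrt{xy}$: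
$$P(C_{\rm bad}\ge\tfrac m8)\le\sqrt{512\,m\,\delta_0}\;2^{-(t-t_j)/2}\,z^m.$$
If $a=1$ there are no bad stages and $C_{\rm bad}=0$.

**Step 3: good stages.** In good stages $18/|S_s|\ge16/m$, so first steps have levels at most $\delta_0\frac h{B_t}t^{-16/m}$, with sum at most $q=\delta_0t^{-16/m}$. Lemma 7 gives $P(C_{\rm good}\ge\frac m8)\le e^m\delta_0^{m/8}t^{-2}=z^{2m}t^{-2}$. This is where the exponent $18/|S|$ in the level pays: the factor $t^{-2}$ appears although the level was lowered only by $t^{-16/m}$.

**Step 4: $t$ with $A(b')\le2B_t$.** Here the budget is ample for the stages up to $b'$, and the levels are small relative to it. Let $t_j'$ be the least such $t$. By Lemma 6 ($r_0=b'$), (11) with $r=b'-1\ge1$, and (10) with $r=b'$,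
$$E\sum_{s<b'}h_s\mathbf 1_{\Theta_s}\le\tfrac75\sum_u4^{\min(s_u,b'-1)}\le\tfrac75\cdot64\,A(b')\le90A(b')\le180B_{t_j'}.$$
So the number $C$ of arms of $W$ removed in stages $<b'$ has $P(C\ge1)\le360\,m\,\delta_0B_{t_j'}/B_t$, as in Step 2. Lemma 7 gives $P(C\ge\frac m2)\le e^m\delta_0^{m/2}\le z^{2m}$. As $F_{t,j}$ implies $C\ge\frac m2$, $P(F_{t,j})\le\sqrt{360\,m\,\delta_0}\,2^{-(t-t_j')/2}z^m$.

**Step 5: summation over $t$ and $j$.** As $\sum_{i\ge0}2^{-i/2}\le3.42$, $(\sqrt{512}+\sqrt{360})\cdot3.42\le150$ and $\sum_tt^{-2}\le2$,
$$\sum_tP(F_{t,j})\le150\sqrt{m_j}\,\delta_0^{1/2}z^{m_j}+2z^{2m_j}.$$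
Here $\delta_0^{1/2}=e^{-32}\delta^4$ and $z=e^{-7/2}\delta^{1/2}$. The $m_j\ge2$ are distinct, so the sum over $j$ is at most $150e^{-32}\delta^4\sum_{m\ge2}\sqrt m\,z^m+\frac{2z^4}{1-z^2}\le\frac\delta{100}$: since $z\le0.01$, the first sum is below $1$, and $z^4=e^{-14}\delta^2$.

**Step 6: epochs with $A(R)\le2B_t$.** By Lemma 8 (ii), we bound the removal of $b$. Let $t''$ be the least such $t$, and use Lemma 6 with $W=\{b\}$, $r_0=\infty$. An attempted stage has $|S_s|\ge2$, so $|S_s|\le2|S_s\setminus\{b\}|$ when $b\in S_s$. By (11) (with $r\to\infty$) and (10),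
$$E\sum_sh_s\mathbf 1_{\Theta_s}\le\tfrac{14}5\sum_{u\ne b}4^{s_u}\le180A(R)\le360B_{t''}.$$
By (F1), $P(b\text{ removed, all stages safe})\le2\delta_0\cdot360B_{t''}/B_t=720\,\delta_02^{-(t-t'')}$, and the sum over $t$ is at most $1440\,\delta_0\le\frac\delta{100}$.

**Step 7: conclusion.** A wrong output means an unsafe stage somewhere, or some $F_{t,j}$, or the event of Step 6 in some epoch. The probability of ever outputting a wrong arm is at most $0.34\delta+0.01\delta+0.01\delta<\delta$. Termination with probability one is shown in Section 11, so the algorithm is $\delta$-correct.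

## 11. The expected cost of an epoch with a sufficient budget

Let $D=\Delta_{[2]}^{-2}\ge1$, $\ell=\ln\ln\max(\sqrt D,e)\ge0$ and $L^*=H(\ln\frac1\delta+\operatorname{Ent}(I))+D\ell$. Note $D\le H$ and $L^*\ge H\ln100$. From here on $C$ denotes universal constants that may change from line to line.

**Lemma 9.** There is a universal $K$ such that if $B_t\ge KL^*$, epoch $t$ outputs an arm with probability at least $\frac34$.

*Proof.* Write $B=B_t$ and $\varphi(x)=x\big[\ln\frac1{\delta_0}+\ln(1+\frac Bx)\big]$, $\varphi(0)=0$. It is increasing and concave on $[0,\infty)$: $x\ln(1+B/x)$ is a perspective of the concave function $\ln(1+\cdot)$, with derivative $\ln(1+\frac Bx)-\frac{B/x}{1+B/x}\ge0$. Being concave with $\varphi(0)=0$, it is subadditive. Let $\Gamma_s$ be the event that stage $s$ is attempted, $b\in S_s$, and all stages $<s$ are safe; this is $\Theta_s$ for $W=\{b\}$.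

**Step 1: the cost of a stage.** The aim is a bound by $\varphi(h_s)$ plus a term for a single arm. An attempted stage has $s\le t+1$, since for $s\ge2$ the previous stage cost at least $4^{s-1}$, which is at most $2^t$. ME costs at most $Ch_s$. The estimate $\hat\mu_s$ costs at most $129\cdot4^s\ln(16t^2s^2/\delta)\le C(\varphi(h_s)+4^s\ln(t+1))$, because $s\le t+1$, $4^s\le h_s$ and $\ln\frac1{\delta_0}\ge\ln\frac1\delta$. For the first step, $\ln\frac1\beta\le\ln\frac1{\delta_0}+\ln(1+\frac B{h_s})+\frac{18}{|S_s|}\ln t$ and $h_s\cdot\frac{18}{|S_s|}=18\cdot4^s$, so it costs at most $129h_s\ln\frac1\beta\le129(\varphi(h_s)+18\cdot4^s\ln t)$. The $i$-th repeat has $h\le2^{-i}h_s$ and costs at most $129\varphi(2^{-i}h_s)\le129\cdot2^{-i}(\varphi(h_s)+ih_s\ln2)$, using $1+2^iy\le2^i(1+y)$. Summing over $i$, and with $h_s\le\varphi(h_s)$, all attempted blocks of stage $s$ together cost at most $X_s:=C(\varphi(h_s)+4^s\ln(t+1))$. Put $X=\sum_sX_s\mathbf 1_{\Gamma_s}$; we show $EX\le B/8$.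

**Step 2: the $\varphi$ part produces the entropy.** By Lemma 6 with $W=\{b\}$ and $|S_s|\le2|S_s\setminus\{b\}|$,
$$E[h_s\mathbf 1_{\Gamma_s}]\le2\sum_i|G_i|\,4^s\,64^{-(s-i)^+}\le8\sum_iH_i4^{-|s-i|}.$$
Here we used $|G_i|4^i\le4H_i$ and $4^{s-i}64^{-(s-i)^+}\le4^{-|s-i|}$ (for $s>i$ the left side is $16^{-(s-i)}$). Since $\varphi(0)=0$, $\varphi(h_s)\mathbf 1_{\Gamma_s}=\varphi(h_s\mathbf 1_{\Gamma_s})$, so by Jensen, monotonicity and subadditivity
$$\sum_sE[\varphi(h_s)\mathbf 1_{\Gamma_s}]\le\sum_{s,i}\varphi\big(8H_i4^{-|s-i|}\big)\le\sum_{s,i}8H_i4^{-|s-i|}\Big[\ln\tfrac1{\delta_0}+|s-i|\ln4+\ln\big(1+\tfrac B{H_i}\big)\Big],$$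
over the $i$ with $G_i\ne\emptyset$. As $B\ge H\ge H_i$, $\ln(1+\frac B{H_i})\le\ln\frac{2B}{H_i}=\ln2+\ln\frac BH+\ln\frac1{p_i}$. Also $\ln\frac1{\delta_0}=64+8\ln\frac1\delta\le22\ln\frac1\delta$. The sums $\sum_s4^{-|s-i|}$ and $\sum_s|s-i|4^{-|s-i|}$ are bounded, and $\sum_iH_i\ln\frac1{p_i}=H\operatorname{Ent}(I)$. So the total is at most $CH\big(\ln\frac1\delta+\operatorname{Ent}(I)+\ln\frac BH\big)$.

**Step 3: the single-arm part.** Let $k$ be the largest index of a non-empty group. Then $\Delta_{[2]}\le2^{-k+1}$, so $4^k\le4D$. I claim $P(\Gamma_{k+i})\le64^{-i}$ for $i\ge0$: once the scale of the smallest gap is passed, the epoch ends quickly. In a stage $s\ge k$, given $\Gamma_s$, all non-best arms satisfy $\Delta_u>2^{-k}\ge\varepsilon_s$. Suppose the stage is safe and ME succeeds. Consider a step on a set $S\ni b$ with $f=|S|-1\ge1$ non-best arms, of which $f'$ survive. Passing to stage $s+1$ after this step with $b$ present requires $f'+1>\frac{f+1}2$, hence $2f'>f-1$, i.e. $f'\ge f/2$. By (F2) the conditional mean of $f'$ is at most $\beta f$, so by Markov this has conditional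 probability at most $2\beta$. Summing over the executed steps of the stage gives at most $2\delta_0$. Adding ME failure, on $\Gamma_s$ the conditional probability of $\Gamma_{s+1}$ given the past at the start of stage $s$ is at most $\frac1{200}+2\delta_0\le\frac1{64}$. This proves the claim, and
$$\sum_s4^sP(\Gamma_s)\le\tfrac434^k+\tfrac1{15}4^k\le6D.$$

**Step 4: choosing $K$.** Steps 1 to 3 give $EX\le C\big[H(\ln\frac1\delta+\operatorname{Ent}(I))+H\ln\frac BH+D\ln(t+1)\big]$. Let $B\ge KL^*$ with $K\ge e$. The first term is at most $CB/K$. For the second put $y=B/H\ge K$; it is at most $CB\frac{\ln y}y\le CB\frac{\ln K}K$. For the third put $y=B/D\ge K$. Since $t=\log_2B=\log_2y+\log_2D$, $\ln(t+1)\le\ln(1+\log_2y)+\ln(1+\log_2D)$. Here $D\ln(1+\log_2y)=B\frac{\ln(1+\log_2y)}y$, and $\sup_{y\ge K}\frac{\ln(1+\log_2y)}y\to0$ as $K\to\infty$. Since $\log_2D=\frac2{\ln2}\ln\sqrt D\le2.89\,e^\ell$, we have $\ln(1+\log_2D)\le\ln(3.89e^\ell)\le1.4+\ell$, so $D\ln(1+\log_2D)\le D(1.4+\ell)\le2.4L^*\le2.4B/K$. So for a large universal $K$, $EX\le B/8$.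

**Step 5: success.** Let $\mathcal O$ be the event that $b$ is never removed in epoch $t$ and all its stages are safe. Since $b$ is close at every stage and $\sum\beta\le\delta_0$, (F1) gives $P(\mathcal O^c)\le0.34\delta+\delta_0\le0.02$. On $\mathcal O$ the set never becomes empty and every attempted stage satisfies $\Gamma_s$. The epoch is finite because of the budget, so it either outputs (namely $b$) or is aborted by the budget; in the latter case the attempted blocks, including the refused one, cost more than $B$, so $X>B$, which has probability at most $\frac18$. Hence the epoch outputs with probability at least $1-\frac18-0.02\ge\frac34$. $\square$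

**Proof of Theorem B.** Let $t^*$ be the least $t\ge1$ with $2^t\ge KL^*$. As $KL^*>2$, $2^{t^*}\le2KL^*$. Epochs use independent samples, so by Lemma 9 epoch $t^*+i$ is reached with probability at most $4^{-i}$. In particular the algorithm stops almost surely, and with Section 10 it is $\delta$-correct. Epoch $t$ uses at most $2^t$ samples, so on every instance
$$E[\text{samples}]\le\sum_{t\le t^*}2^t+\sum_{i\ge1}2^{t^*+i}4^{-i}\le3\cdot2^{t^*}\le6KL^*=O\Big(\mathcal L(I,\delta)+\Delta_{[2]}^{-2}\ln\ln\Delta_{[2]}^{-1}\Big)$$
with a universal constant. Together with Theorem A, both claims of the Gap Entropy Conjecture hold. $\blacksquare$
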